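\title{Log-concavity and uniqueness of infinity eigenfunctions in convex domains}

\begin{abstract}
Let $\Omega\subset\mathbb R^n$ be a bounded convex domain with inradius $R$. We prove that every positive viscosity solution of $\min\{|Du|-u/R,\,-\Delta_\infty u\}=0$ in $\Omega$ with zero boundary values is log-concave and is unique up to a positive factor. Both facts follow from a comparison principle between subsolutions and positive supersolutions, normalized on the set of centers of the largest balls contained in $\Omega$. No regularity of $\partial\Omega$ is assumed. We also show that for $n\ge2$ and every $\alpha>0$ there is a bounded convex domain on which $u^\alpha$ is not concave.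
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The eigenvalue problem}

Throughout the paper $\Omega\subset\mathbb R^n$, $n\ge1$, is a nonempty bounded open convex set, and
\[
d(x)=\operatorname{dist}(x,\partial\Omega),\qquad R=\max_{\overline\Omega}d,\qquad \Lambda=\frac1R,\qquad K=\{x\in\Omega:\ d(x)=R\}.
\]
Thus $R$ is the inradius of $\Omega$, and $K$ is the set of centers of the largest balls contained in $\Omega$. Balls $B_r(x)$ are open, and $\mathcal S^n$ is the space of real symmetric $n\times n$ matrices.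

For a $C^2$ function $\psi$ with $D\psi\ne0$, the normalized infinity Laplacian
\[
\Delta_\infty\psi=\operatorname{trace}\Big(\frac{D\psi}{|D\psi|}\otimes\frac{D\psi}{|D\psi|}\,D^2\psi\Big)=\Big\langle D^2\psi\,\frac{D\psi}{|D\psi|},\frac{D\psi}{|D\psi|}\Big\rangle
\]
is the second derivative of $\psi$ in the direction of its gradient. If $\psi(x)=h(|x-y|)$ and $e=(x-y)/|x-y|$, then $D\psi=h'e$ and $D^2\psi\,e=h''e$, so that
\begin{equation}\label{eq:radial}
|D\psi|=|h'|,\qquad \langle D^2\psi\,D\psi,D\psi\rangle=(h')^2h''\qquad(x\ne y).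
\end{equation}
In particular $\Delta_\infty$ annihilates the cones $\alpha+\beta|x-y|$, $\beta\neq0$, away from the vertex. The infinity eigenvalue problem is
\begin{equation}\label{eq:problem}
\min\{|Du|-\Lambda u,\ -\Delta_\infty u\}=0\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega.
\end{equation}
It is the limit, as $p\to\infty$, of the eigenvalue problems for the $p$-Laplace operator $\operatorname{div}(|Du|^{p-2}Du)$ with zero boundary values. The number $\Lambda=1/R$ is the first infinity eigenvalue $\Lambda_1=\lim_{p\to\infty}\lambda_{1,p}^{1/p}$, where $\lambda_{1,p}$ is the first eigenvalue of the $p$-Laplacian. Our proofs use only the formula $\Lambda=1/R$.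

Solutions of \eqref{eq:problem} need not be differentiable, and the operator is singular where the gradient vanishes, so the equation is understood in the viscosity sense. Write it as $F(u,Du,D^2u)=0$ with
\[
F(r,p,X)=\min\Big\{|p|-\Lambda r,\ -\Big\langle X\frac p{|p|},\frac p{|p|}\Big\rangle\Big\}\qquad(p\ne0),
\]
and let $F_*$ and $F^*$ be the lower and upper semicontinuous envelopes of $F$ on $\mathbb R\times\mathbb R^n\times\mathcal S^n$. Both agree with $F$ for $p\ne0$, and
\[
F_*(r,0,X)=\min\{-\Lambda r,-\lambda_{\max}(X)\},\qquad F^*(r,0,X)=\min\{-\Lambda r,-\lambda_{\min}(X)\}.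
\]
A $C^2$ function $\psi$ \emph{touches $u$ from above} at $x_0$ if $\psi(x_0)=u(x_0)$ and $\psi\ge u$ near $x_0$; touching from below is defined with $\psi\le u$.

\begin{definition}\label{def:viscosity}
A lower semicontinuous (lsc) function $u$ is a \emph{supersolution} in $\Omega$ if $F^*(\psi(x_0),D\psi(x_0),D^2\psi(x_0))\ge0$ whenever $x_0\in\Omega$ and $\psi\in C^2$ touches $u$ from below at $x_0$. An upper semicontinuous (usc) function $u$ is a \emph{subsolution} in $\Omega$ if $F_*(\psi(x_0),D\psi(x_0),D^2\psi(x_0))\le0$ whenever $x_0\in\Omega$ and $\psi\in C^2$ touches $u$ from above at $x_0$. A \emph{solution} is a continuous function that is both. An \emph{infinity eigenfunction} is a solution $u\in C(\overline\Omega)$ with $u>0$ in $\Omega$ and $u=0$ on $\partial\Omega$.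
\end{definition}

Since $F$, $F_*$ and $F^*$ are positively homogeneous of degree one in $(r,p,X)$, positive multiples of subsolutions, supersolutions and eigenfunctions are again of the same kind.

\begin{example}[the ball]\label{ex:ball}
In $\Omega=B_R(0)$ the cone $\varphi(x)=1-|x|/R$ is an eigenfunction. At $x_0\ne0$, a function $\psi$ touching $\varphi$ from above (below) has $D\psi=D\varphi\ne0$ and $D^2\psi\ge D^2\varphi$ ($D^2\psi\le D^2\varphi$). Since $F$ is nonincreasing in $X$ and $F(\varphi,D\varphi,D^2\varphi)=\min\{\Lambda-\Lambda\varphi,0\}=0$ by \eqref{eq:radial}, both inequalities hold. At $0$ no $C^2$ function touches from below: adding the inequalities $-|x|/R\ge p\cdot x+o(|x|)$ at $x$ and at $-x$ gives $-2|x|/R\ge o(|x|)$. If $\psi$ touches from above at $0$ and $p=D\psi(0)\neq0$, then $-|x|/R\le p\cdot x+o(|x|)$ with $x=-sp$, $s\downarrow0$, gives $|p|\le1/R$; so in all cases $F_*\le|p|-\Lambda\varphi(0)\le0$.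
\end{example}

The example shows how the two terms in \eqref{eq:problem} share the work: the second-order term governs $\varphi$ away from the center, and the first-order term fixes the slope of the cone at the center in terms of its height.

\subsection{Which concavity to expect}

A function $g\ge0$ on $\Omega$ is \emph{log-concave} if
\[
g(\lambda x+(1-\lambda)\tilde x)\ge g(x)^\lambda g(\tilde x)^{1-\lambda}\qquad(x,\tilde x\in\Omega,\ 0<\lambda<1).
\]
For $g>0$ this says that $\log g$ is concave. A pointwise infimum of log-concave functions is log-concave, and constants are log-concave, so every bounded $u\ge0$ has a \emph{least log-concave majorant} $\hat u$.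

In the ball the eigenfunction is concave, and one may ask how much of this survives in a general convex domain. If $u>0$ and $u^\alpha$ is concave for some $\alpha>0$, then $\log u=\alpha^{-1}\log(u^\alpha)$ is concave; and $\log u=\lim_{\alpha\to0}(u^\alpha-1)/\alpha$. So log-concavity is the weakest member, and the limit, of the scale of power concavities. It is also the member singled out by the equation. If $u=e^f$ is smooth, then $Du=u\,Df$ and $\Delta_\infty u=u\,(\Delta_\infty f+|Df|^2)$, and \eqref{eq:problem} becomes
\[
\min\{|Df|-\Lambda,\ -\Delta_\infty f-|Df|^2\}=0,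
\]
an equation in which neither $x$ nor the value of $f$ appears and which, for a fixed gradient, is built from an expression affine in the Hessian. This structure makes the concave envelope of a subsolution $f$ a subsolution again (Lemmas \ref{lem:means} and \ref{lem:envelope}). If one could compare this larger subsolution with $f$ itself, viewed as a supersolution, the envelope would equal $f$. One therefore guesses that eigenfunctions are log-concave, and sees that the missing ingredient is a comparison principle for \eqref{eq:problem}; such a principle would also give uniqueness of the eigenfunction.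

By a result of Sakaguchi on the log-concavity of $p$-Laplacian eigenfunctions, \eqref{eq:problem} has at least one log-concave eigenfunction in a convex domain. In \cite{concavity}, where the following question is posed, the simplicity of $\Lambda_1$ is an open problem, so that one log-concave eigenfunction gives no information about the others.

\medskip
\noindent\textbf{Question.} \emph{Is every infinity eigenfunction in every bounded convex domain log-concave?}

\subsection{Results}

The answer is yes. The proof does not assume the simplicity of $\Lambda_1$; it yields simplicity on bounded convex domains. The main step is the following comparison principle.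

\begin{theorem}[comparison]\label{thm:comparison}
Let $u\in C(\overline\Omega)$ be a subsolution with $u\ge0$, $u\not\equiv0$ and $u=0$ on $\partial\Omega$. Let $v\in C(\overline\Omega)$ be a supersolution with $v>0$ in $\Omega$ and $v\ge0$ on $\partial\Omega$. Then $v$ equals a constant $v_K$ on $K$, and
\[
v_K\,u\le(\max u)\,v\quad\text{in }\Omega.
\]
Moreover, if $\max u=v_K=1$, the least log-concave majorant $\hat u$ of $u$ satisfies $\hat u\le v$ in $\Omega$.
\end{theorem}

\begin{theorem}[eigenfunctions]\label{thm:eigen}
Every infinity eigenfunction $u$ on $\Omega$ is log-concave. It is unique up to a positive factor, and $\{u=\max u\}=K$. Normalized by $\max u=1$, it is the largest nonnegative subsolution in $C(\overline\Omega)$ with zero boundary values and maximum at most $1$, and the smallest supersolution in $C(\overline\Omega)$ that is positive in $\Omega$ and equal to $1$ on $K$.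
\end{theorem}

The logarithm cannot be replaced by a fixed power.

\begin{theorem}[powers]\label{thm:powers}
Let $n\ge2$. For every $\alpha>0$ there is a bounded convex $\Omega\subset\mathbb R^n$ whose infinity eigenfunction $u$ is such that $u^\alpha$ is not concave.
\end{theorem}

\subsection{The method}

Normalize $\max u=v_K=1$. We must show $\sup u/v\le1$. A standard viscosity argument shows that the ratio of a subsolution to a positive supersolution takes its supremum over a compact subdomain on the boundary of that subdomain (Lemma \ref{lem:interior}), so the supremum over $\Omega$ is approached at $\partial\Omega$, where the ratio has the form $0/0$. There is one kind of boundary point at which it can be evaluated: if a ball $B_R(k)$, $k\in K$, touches $\partial\Omega$ at $y$, then along the radius ending at $y$ comparison with cones gives $u\le\Lambda d\le v$. At other boundary points nothing relates the slopes of $u$ and $v$, and at a corner $u/v$ is not even known to be bounded.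

We therefore change the subsolution, in two steps, so that the supremum can only be approached at a point of the good kind. First $u$ is replaced by a log-concave subsolution $W\ge u$ that also dominates the cone $\varphi$ of a largest ball. Then $W$ is replaced by its geometric average $U_t$ with $\varphi$, taken with weights $t$ and $1-t$ over all splittings $x=tx'+(1-t)x''$. One proves $U_t\le v$ and lets $t\to1$.

Sections \ref{sec:prelim} and \ref{sec:cones} contain the background and the comparison with cones. Section \ref{sec:models} carries out the boundary argument by hand in two model cases. Section \ref{sec:tools} proves the two facts that need the theorem on sums, Section \ref{sec:proofA} proves Theorem \ref{thm:comparison}, and Sections \ref{sec:proofB} and \ref{sec:proofC} prove Theorems \ref{thm:eigen} and \ref{thm:powers}.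

\section{Background}\label{sec:prelim}

\subsection{Convexity}\label{sub:convex}

For $x\in\Omega$ and $r>0$ we have $B_r(x)\subset\Omega$ if and only if $d(x)\ge r$, and a point of $\overline\Omega$ with $d>0$ lies in $\Omega$. The identity
\begin{equation}\label{eq:balls}
\lambda B_r(x)+(1-\lambda)B_{\tilde r}(\tilde x)=B_{\lambda r+(1-\lambda)\tilde r}\big(\lambda x+(1-\lambda)\tilde x\big)\qquad(0<\lambda<1)
\end{equation}
and the convexity of $\Omega$ show that the continuous function $d$ is concave on $\overline\Omega$. Hence $K$ is compact and convex.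

At every $y\in\partial\Omega$ there is a supporting hyperplane: a unit vector $\mu$ with $\mu\cdot x>\mu\cdot y$ for all $x\in\Omega$. Since the infimum of $\mu\cdot\xi$ over $B_r(x)$ is $\mu\cdot x-r$,
\begin{equation}\label{eq:halfspace}
B_r(x)\subset\{\xi:\ \mu\cdot\xi>\beta\},\quad|\mu|=1\qquad\Longrightarrow\qquad\mu\cdot x\ge\beta+r.
\end{equation}
We also use Carath\'eodory's theorem (every point of the convex hull of a set $S\subset\mathbb R^m$ is a convex combination of $m+1$ points of $S$), the continuity of a real concave function on an open convex set, and the inequality $\alpha^t\beta^{1-t}\le t\alpha+(1-t)\beta$ for $\alpha,\beta\ge0$, $0<t<1$.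

\subsection{Jets and the theorem on sums}

The \emph{superjet} $J^{2,+}w(x_0)$ is the set of pairs $(p,X)=(D\psi(x_0),D^2\psi(x_0))$ with $\psi\in C^2$ touching $w$ from above at $x_0$; equivalently, it is the set of $(p,X)$ with $w(x)\le w(x_0)+p\cdot(x-x_0)+\frac12\langle X(x-x_0),x-x_0\rangle+o(|x-x_0|^2)$. The \emph{subjet} is $J^{2,-}w(x_0)=-J^{2,+}(-w)(x_0)$. If $w-\psi$ has a local maximum at $x_0$, then $\psi$ plus a constant touches $w$ from above, so $(D\psi(x_0),D^2\psi(x_0))\in J^{2,+}w(x_0)$. The closure $\overline J^{2,\pm}w(x_0)$ consists of the limits of $(p_k,X_k)\in J^{2,\pm}w(x_k)$ along sequences with $x_k\to x_0$ and $w(x_k)\to w(x_0)$. The following statement replaces the second derivative test for functions of several groups of variables.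

\begin{theorem}[theorem on sums; {\cite[Theorem 3.2]{CIL}}]\label{thm:sums}
Let $f_1,\dots,f_N$ be real-valued and usc near $\hat x_1,\dots,\hat x_N\in\mathbb R^n$, let $\Psi$ be $C^2$ near $\hat x=(\hat x_1,\dots,\hat x_N)$, and suppose that $\sum_if_i(x_i)-\Psi(x_1,\dots,x_N)$ has a local maximum at $\hat x$. Put $A=D^2\Psi(\hat x)$. Then for every $\varepsilon>0$ there are $Z_1,\dots,Z_N\in\mathcal S^n$ with
\[
(D_{x_i}\Psi(\hat x),Z_i)\in\overline J^{2,+}f_i(\hat x_i)\quad(1\le i\le N),\qquad\operatorname{diag}(Z_1,\dots,Z_N)\le A+\varepsilon A^2.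
\]
\end{theorem}

\subsection{The equation for functions with a sign}

For nonnegative functions the singularity of $F$ at $p=0$ disappears from the definitions.

\begin{lemma}\label{lem:reform}
\emph{(a)} An lsc function $v>0$ is a supersolution if and only if for all $x\in\Omega$ and $(p,X)\in J^{2,-}v(x)$
\begin{equation}\label{eq:super}
|p|\ge\Lambda v(x)\qquad\text{and}\qquad\langle Xp,p\rangle\le0.
\end{equation}

\emph{(b)} A usc function $w\ge0$ is a subsolution if and only if for all $x\in\Omega$ with $w(x)>0$ and all $(p,X)\in J^{2,+}w(x)$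
\begin{equation}\label{eq:sub}
|p|\le\Lambda w(x)\qquad\text{or}\qquad\langle Xp,p\rangle\ge0.
\end{equation}

\emph{(c)} If $w>0$ near $x$, then \eqref{eq:sub} holds for all $(p,X)\in J^{2,+}w(x)$ if and only if for all $(p,X)\in J^{2,+}(\log w)(x)$
\begin{equation}\label{eq:sublog}
|p|\le\Lambda\qquad\text{or}\qquad\langle Xp,p\rangle+|p|^4\ge0.
\end{equation}

\emph{(d)} If $w\ge0$ is a subsolution, then \eqref{eq:sub} holds for all $(p,X)\in\overline J^{2,+}w(x)$ when $w(x)>0$, and \eqref{eq:sublog} holds for all $(p,X)\in\overline J^{2,+}(\log w)(x)$ when $w>0$ near $x$.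
\end{lemma}

\begin{proof}
(a) For $p\ne0$, \eqref{eq:super} says $F\ge0$. For $p=0$ both $F^*\ge0$ and \eqref{eq:super} fail, because $F^*\le-\Lambda v(x)<0$.

(b) For $p\ne0$, \eqref{eq:sub} says $F\le0$. For $p=0$ both $F_*\le-\Lambda w(x)\le0$ and \eqref{eq:sub} hold. If $w(x)=0$, a function touching $w$ from above at $x$ is nonnegative near $x$ and vanishes at $x$, so $p=0$ and there is nothing to check.

(c) A function $\Phi$ touches $\log w$ from above if and only if $\psi=e^\Phi$ touches $w$ from above. With $p=D\Phi$, $X=D^2\Phi$ we have $D\psi=e^\Phi p$ and $D^2\psi=e^\Phi(X+p\otimes p)$, so at the contact point $|D\psi|=w|p|$ and $\langle D^2\psi\,D\psi,D\psi\rangle=w^3(\langle Xp,p\rangle+|p|^4)$.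

(d) Condition \eqref{eq:sub} describes a closed set of triples $(w(x),p,X)$, and \eqref{eq:sublog} a closed set of pairs $(p,X)$. Along the sequences that define the closures the values of $w$ are eventually positive, so (b) and (c) apply to them.
\end{proof}

The envelope and the average constructed in Section \ref{sec:proofA} are defined as maxima; they are usc but are not known in advance to be continuous. We therefore work in the following class.

\begin{definition}\label{def:subfunction}
A \emph{subfunction} is a usc function $w:\overline\Omega\to[0,\infty)$ that vanishes on $\partial\Omega$, is a subsolution in $\Omega$, and has open positivity set $\{w>0\}$. A \emph{positive supersolution} is a supersolution $v\in C(\overline\Omega)$ with $v>0$ in $\Omega$ (hence $v\ge0$ on $\partial\Omega$).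
\end{definition}

A subfunction is bounded, being usc on a compact set. The openness of $\{w>0\}$ is what allows us to take logarithms near a point where $w$ is positive. The functions $u$ and $v$ of Theorem \ref{thm:comparison} are a subfunction and a positive supersolution. The maximum of two subfunctions $w_1,w_2$ is a subfunction: at a point where the maximum is positive and equals, say, $w_1$, a function touching $\max(w_1,w_2)$ from above also touches $w_1$ from above. Finally, if $0\in K$, then
\[
\varphi(x)=(1-|x|/R)_+
\]
is a subfunction on $\overline\Omega$: its positivity set is $B_R(0)\subset\Omega$, and there it is a subsolution by Example \ref{ex:ball}. It is log-concave, being positive and concave on $B_R(0)$ and zero elsewhere.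

\section{Comparison with cones}\label{sec:cones}

Cones satisfy $\Delta_\infty=0$ away from the vertex. Bending a cone slightly makes the inequality strict, and then it cannot touch a subsolution from above where its slope exceeds $\Lambda w$, nor a supersolution from below anywhere.

\begin{lemma}[upper cones]\label{lem:upper}
Let $w$ be a subfunction, $y\in\partial\Omega$, $\rho>0$, $m>0$, $g\ge0$. Suppose $w\le m$ on $\overline B_\rho(y)\cap\overline\Omega$ and $w\le g$ on $\partial B_\rho(y)\cap\overline\Omega$ (no condition if this set is empty). Then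
\[
w(x)\le\max\{g/\rho,\Lambda m\}\,|x-y|\qquad\text{in }B_\rho(y)\cap\Omega.
\]
In particular, if $w\le1$, then $w\le\Lambda d$.
\end{lemma}

\begin{proof}
Let $c>\max\{g/\rho,\Lambda m\}$ and $h(s)=cs+\varepsilon s(\rho-s)$, with $\varepsilon>0$ so small that $h'\ge c-\varepsilon\rho>\Lambda m$ on $[0,\rho]$. Suppose the usc function $w-h(|\cdot-y|)$ has a positive maximum over $\overline B_\rho(y)\cap\overline\Omega$, attained at $x^*$. Then $w(x^*)>h\ge0$, so $x^*\in\Omega$ and $x^*\ne y$; and $|x^*-y|<\rho$, because $w\le g<c\rho=h(\rho)$ on the sphere. So the maximum is a local one at an interior point, and by \eqref{eq:radial} there is $(p,X)\in J^{2,+}w(x^*)$ with $|p|=h'>\Lambda m\ge\Lambda w(x^*)$ and $\langle Xp,p\rangle=-2\varepsilon(h')^2<0$. This contradicts \eqref{eq:sub}. Hence $w\le h(|\cdot-y|)$; let $\varepsilon\to0$ and then $c\downarrow\max\{g/\rho,\Lambda m\}$. For the last claim take $\rho>\operatorname{diam}\Omega$, $g=0$, $m=1$, and let $y$ range over $\partial\Omega$.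
\end{proof}

Read backwards, the lemma says that a slope seen near a boundary point propagates outward to larger spheres, though it does not say in which direction.

\begin{corollary}[propagation of slopes]\label{cor:slope}
Let $w\le1$ be a subfunction, $y\in\partial\Omega$, $\rho>0$, and $x\in B_\rho(y)\cap\Omega$. If $a:=w(x)/|x-y|>\Lambda^2\rho$, then there is $\tilde x\in\Omega$ with $|\tilde x-y|=\rho$ and $w(\tilde x)\ge a\rho$.
\end{corollary}

\begin{proof}
On $\overline B_\rho(y)\cap\overline\Omega$ we have $w\le\Lambda d\le\Lambda\rho$. Let $g$ be the maximum of $w$ on $\partial B_\rho(y)\cap\overline\Omega$, or $0$ if this set is empty. Lemma \ref{lem:upper} with $m=\Lambda\rho$ gives $a\le\max\{g/\rho,\Lambda^2\rho\}$, so $g\ge a\rho>0$. A point where $g$ is attained lies in $\Omega$, since $w=0$ on $\partial\Omega$.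
\end{proof}

\begin{lemma}[lower cones]\label{lem:lower}
Let $v$ be a positive supersolution and $x_0\in\Omega$.

\emph{(a)} If $B_r(x_0)\subset\Omega$, then $v(x)\ge v(x_0)\,(1-|x-x_0|/r)$ in $\overline B_r(x_0)$.

\emph{(b)} If $0<r<d(x_0)$, then $\min_{\partial B_r(x_0)}v\le v(x_0)(1-\Lambda r)$.
\end{lemma}

\begin{proof}
We first prove: \emph{if $B_r(x_0)\subset\Omega$, $c>0$, and $v\ge v(x_0)-cr$ on $\partial B_r(x_0)$, then $v\ge v(x_0)-c|x-x_0|$ in $\overline B_r(x_0)$.} Put $h(s)=v(x_0)-cs+\varepsilon(s^2-rs)$ with $0<\varepsilon<c/r$, so that $h'\le-c+\varepsilon r<0$ on $[0,r]$. The function $v-h(|\cdot-x_0|)$ vanishes at $x_0$ and is nonnegative on $\partial B_r(x_0)$. A negative minimum over $\overline B_r(x_0)$ would be attained in $B_r(x_0)\setminus\{x_0\}$ and would give a subjet with $\langle Xp,p\rangle=2\varepsilon(h')^2>0$, contrary to \eqref{eq:super}. Let $\varepsilon\to0$. Part (a) is the case $c=v(x_0)/r$, since $v\ge0$ on $\overline\Omega$.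

For (b) we use the first-order inequality in \eqref{eq:super}. If (b) fails, there are $0<c<c'<\Lambda v(x_0)$ with $v\ge v(x_0)-cr$ on $\partial B_r(x_0)$, hence $v\ge v(x_0)-c|x-x_0|$ in $\overline B_r(x_0)$. So the steeper cone of slope $c'$ lies below $v$ and touches it at its vertex; we smooth the vertex. Let $\eta_\delta(x)=c'(\sqrt{|x-x_0|^2+\delta^2}-\delta)\ge c'|x-x_0|-c'\delta$, and let $x_\delta$ minimize $v+\eta_\delta$ over $\overline B_r(x_0)$. Comparison with the value at $x_0$ gives
\[
v(x_0)\ge v(x_\delta)+\eta_\delta(x_\delta)\ge v(x_0)+(c'-c)|x_\delta-x_0|-c'\delta,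
\]
so $x_\delta\to x_0$ as $\delta\to0$. For small $\delta$ the minimum is interior, and $|D\eta_\delta|<c'$, so \eqref{eq:super} gives $c'>\Lambda v(x_\delta)$. In the limit $c'\ge\Lambda v(x_0)$, a contradiction.
\end{proof}

\begin{remark}\label{rem:lambda}
The proofs of Lemmas \ref{lem:upper} and \ref{lem:lower} work with any constant $\mu>0$ in place of $\Lambda$, and they explain the value $1/R$. Let $u$ be a positive solution, vanishing on $\partial\Omega$, of the equation with constant $\mu$, and let $\max u=1$. Then $u\le\mu d\le\mu R$ gives $\mu\ge1/R$, and part (b) at a point of $K$ gives $1-\mu r>0$ for all $r<R$, that is, $\mu\le1/R$.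
\end{remark}

At a point of $K$ the bounds (a), with $r=R$, and (b) match. This forces $v$ to be linear on a full radius, and when $K$ contains a segment the radius must be perpendicular to it.

\begin{lemma}\label{lem:constant}
A positive supersolution $v$ is constant on $K$.
\end{lemma}

\begin{proof}
\emph{Step 1: for every $k\in K$ there is a unit vector $e$ with $k+Re\in\partial\Omega$ and $v(k+\rho e)=v(k)(1-\rho/R)$ for $0\le\rho\le R$.} Let $0<r<R$. Lemma \ref{lem:lower}(a) with radius $R$ and Lemma \ref{lem:lower}(b) give a unit vector $e_r$ with $v(k+re_r)=v(k)(1-r/R)$. For $0<\rho<r$ the ball of radius $R-\rho$ about $k+\rho e_r$ lies in $B_R(k)\subset\Omega$, and Lemma \ref{lem:lower}(a) in this ball gives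
\[
v(k)\,\frac{R-r}R=v(k+re_r)\ge v(k+\rho e_r)\Big(1-\frac{r-\rho}{R-\rho}\Big)=v(k+\rho e_r)\,\frac{R-r}{R-\rho}.
\]
So $v(k+\rho e_r)\le v(k)(1-\rho/R)$, and the reverse inequality is Lemma \ref{lem:lower}(a) at $k$. Let $r\to R$ along a sequence with $e_r\to e$ and use the continuity of $v$ on $\overline\Omega$. Since $v(k+Re)=0$ and $v>0$ in $\Omega$, the point $k+Re\in\overline\Omega$ lies on $\partial\Omega$.

\emph{Step 2.} Let $k_0\ne k_1$ in $K$; the segment $[k_0,k_1]$ lies in $K$. Let $k$ be in the open segment, with $e$ as in Step 1, and let $\mu$ be a unit vector with $\mu\cdot x>\beta:=\mu\cdot(k+Re)$ in $\Omega$. By \eqref{eq:halfspace} for $B_R(k)$, $\mu\cdot k\ge\mu\cdot k+R\,\mu\cdot e+R$, so $\mu=-e$ and $\mu\cdot k=\beta+R$. By \eqref{eq:halfspace} for $B_R(k_i)$, $\mu\cdot k_i\ge\beta+R$ for $i=0,1$. An affine function on a segment whose value at an interior point is no larger than its values at both endpoints is constant, so $e\perp k_1-k_0$.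

Let $k'\in[k_0,k_1]$ with $h=|k'-k|<R/2$. The point $k+\frac R2e$ is at distance $\sqrt{R^2/4+h^2}<R$ from $k'$, so Lemma \ref{lem:lower}(a) at $k'$ and $\sqrt{1/4+\tau}\le1/2+\tau$ give
\[
\tfrac12v(k)=v\big(k+\tfrac R2e\big)\ge v(k')\Big(1-\sqrt{\tfrac14+\tfrac{h^2}{R^2}}\Big)\ge v(k')\Big(\tfrac12-\tfrac{h^2}{R^2}\Big).
\]
If $k'$ is also in the open segment, the roles may be interchanged. With $-\log(1-s)\le s/(1-s)\le2s$ for $0\le s\le\frac12$ we obtain $|\log v(k)-\log v(k')|\le4h^2/R^2$. So $\log v$ has derivative zero along the open segment and is constant there; by continuity $v(k_0)=v(k_1)$.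
\end{proof}

\section{Two model cases}\label{sec:models}

\subsection{Domains swept out by largest balls}

Suppose $\Omega=K+B_R(0)$, as for an interval, a ball, or the $R$-neighborhood of a segment in the plane. Then Theorem \ref{thm:comparison} follows from the cone estimates alone. Let $\max u=v_K=1$, let $x\in\Omega$, and let $k$ be the point of $K$ nearest to $x$. We claim $d(x)\le R-|x-k|$. This is trivial if $x=k$. Otherwise put $e=(x-k)/|x-k|$. Since $K$ is convex, $e\cdot(k'-k)\le0$ for $k'\in K$, so $|k+Re-k'|\ge e\cdot(k+Re-k')\ge R$; thus $k+Re\notin\Omega$, and the claim follows. Now Lemmas \ref{lem:upper} and \ref{lem:lower}(a) give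
\[
u(x)\le\Lambda d(x)\le1-|x-k|/R\le v(x),
\]
and $\hat u\le\Lambda d\le v$ because $\Lambda d$ is concave and positive, hence log-concave. In a general convex domain this chain is available only on the radii of largest balls that end on $\partial\Omega$. The task is to show that these radii decide the comparison.

\subsection{The square}\label{sub:square}

Let $\Omega=(-1,1)^2$, so $R=\Lambda=1$, $K=\{0\}$ and $\varphi=(1-|x|)_+$. Let $v$ be a positive supersolution with $v(0)=1$, and let $W$ be a log-concave subfunction with $\varphi\le W\le1$. Put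
\[
U(x)=\max\Big\{\sqrt{W(x')\varphi(x'')}:\ x'\in\overline\Omega,\ x''\in\overline B_1(0),\ \tfrac12x'+\tfrac12x''=x\Big\},
\]
with $U(x)=0$ if there is no such pair, and $\theta=\sup_\Omega U/v>0$. The general proof shows that $\theta<\infty$ and that $\theta$ is approached along points tending to $\partial\Omega$. The function $U$ vanishes outside the rounded square $\frac12\Omega+\frac12B_1(0)$, so the corners of $\Omega$ play no role, and on the bottom side the limit point has the form
\[
y=\tfrac12y'+\tfrac12y'',\qquad y'=(s,-1),\qquad y''=(0,-1);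
\]
see Figure \ref{fig:square}. Let $\nu=(0,1)$. To see the mechanism, assume that $\theta<\infty$ and that everything happens on vertical lines: $|s|<1$, and there are $h_k\downarrow0$ such that $(y'+h_k\nu,y''+h_k\nu)$ is a maximizing pair for $x_k=y+h_k\nu$, $U(x_k)/v(x_k)\to\theta$, and $W(y'+h_k\nu)/h_k\to a$. We show that then $a=1$, $s=0$ and $\theta\le1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\fill[gray!18] (-0.5,-1) -- (0.5,-1) arc (-90:0:0.5) -- (1,0.5) arc (0:90:0.5) -- (-0.5,1) arc (90:180:0.5) -- (-1,-0.5) arc (180:270:0.5) -- cycle;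
\draw[thick] (-1,-1) rectangle (1,1);
\draw (0,0) circle (1);
\draw[dashed] (0.4,-0.5) circle (0.5);
\fill (0,0) circle (0.022) node[above] {$0$};
\fill (0.4,-0.5) circle (0.022) node[above] {$\frac12y'$};
\fill (0,-1) circle (0.022) node[below] {$y''$};
\fill (0.4,-1) circle (0.022) node[below] {$y$};
\fill (0.8,-1) circle (0.022) node[below] {$y'$};
\draw[->,thick] (0.4,-1) -- (0.4,-0.72) node[left] {$\nu$};
\end{tikzpicture}
\caption{The square $\Omega=(-1,1)^2$, its inscribed disk $B_1(0)$, and the Minkowski average $\frac12\Omega+\frac12B_1(0)$ (shaded). A point $y$ where the shaded set reaches the bottom side is the midpoint of a point $y'$ of that side and the contact point $y''$ of the disk. The dashed disk of radius $\frac12$ about $\frac12y'$ lies in $\Omega$ and touches the side at $y$ with inner normal $\nu$.}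
\label{fig:square}
\end{figure}

\emph{A linear bound for $U$ on the normal at $y$.} Since $\varphi(y''+h\nu)=h$, we have $U(x_k)/h_k\to\sqrt a$ and $v(x_k)/h_k\to\sqrt a/\theta$. For $0<h\le\frac12$ the disk $B_h(y+h\nu)$ lies in $\Omega$, and Lemma \ref{lem:lower}(a) gives $v(x_k)\ge v(y+h\nu)\,h_k/h$ for $h_k<h$. Hence $0<v(y+h\nu)\le h\sqrt a/\theta$. So $a>0$, and $U\le\theta v$ gives $U(y+h\nu)\le\sqrt a\,h$ for $0<h\le\frac12$.

\emph{$W$ lies below a cone at $y'$.} Let $0<\rho<\min\{a,\frac14\}$. By Corollary \ref{cor:slope} at the points $y'+h_k\nu$ and upper semicontinuity, some $x\in\Omega$ with $|x-y'|=\rho$ has $W(x)\ge a\rho$. Take any such $x=(s+\omega,-1+h)$, $\omega^2+h^2=\rho^2$, $h>0$. We cancel the horizontal displacement by pairing $x$ with $x''=(-\omega,-1+\rho)$. The midpoint is $y+\frac{h+\rho}2\nu$, and $\varphi(x'')=1-\sqrt{(1-\rho)^2+\omega^2}\ge\rho-\omega^2$ because $1-\rho\ge\frac12$. The linear bound gives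
\[
a\rho\,(\rho-\omega^2)\le W(x)\varphi(x'')\le a\Big(\frac{h+\rho}2\Big)^2\le a\rho\,\frac{h+\rho}2,
\]
that is, $\rho-h\le2\omega^2$. But $\rho-h=\omega^2/(\rho+h)\ge\omega^2/(2\rho)$, and $1/(2\rho)>2$, so $\omega=0$. Then $h=\rho$, $\varphi(x'')=\rho$, and $W(x)\rho\le a\rho^2$. We conclude that $W(y'+\rho\nu)=a\rho$ and $W(x)\le a|x-y'|$ near $y'$.

\emph{The slope is $1$.} The set $\{W\ge a\rho\}$ is convex, contains $y'+\rho\nu$, and misses the open disk $B_\rho(y')$. So it lies on or above the tangent line to this disk at $y'+\rho\nu$, the horizontal line at height $\rho$ over the bottom side. For $h<\rho$ this gives $h=\varphi(y''+h\nu)\le W(y''+h\nu)<a\rho$. Hence $a\ge1$, and $a\le1$ because $W\le d$.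

\emph{The point is the midpoint of the side.} For $r<1$, Corollary \ref{cor:slope} with slope $1>r$ gives $\tilde x$ with $|\tilde x-y'|=r$ and $d(\tilde x)\ge W(\tilde x)\ge r$. The height of $\tilde x$ over the bottom side is at least $r$, so $\tilde x=y'+r\nu$, and then $r\le d(\tilde x)\le1-|s|$. As $r\to1$ we get $s=0$. Now $y=(0,-1)$ is the end of a radius of the largest disk, $v(x_k)\ge h_k$ by Lemma \ref{lem:lower}(a) at $0$, and $\theta=\lim U(x_k)/v(x_k)\le\sqrt a=1$.

The average with $\varphi$ was used twice. It provides balls of a fixed radius in which Lemma \ref{lem:lower}(a) applies, whatever the shape of $\partial\Omega$. And it converts a bound on one normal line into a bound in a full neighborhood of $y'$: a tangential move $\omega$ can be undone in the large ball at a cost of order $|\omega|^2/R$, while on the small sphere it loses height of order $|\omega|^2/\rho$. Log-concavity and $W\ge\varphi$ then transport the slope from $y''$ to $y'$. The general proof replaces the weight $\frac12$ by $t\to1$ and removes the assumption on the approximating sequence.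

\section{Interior comparison and geometric means}\label{sec:tools}

\subsection{The ratio on compact subdomains}

If $U-Mv$ has an interior maximum equal to $0$ and both functions are smooth, the conditions \eqref{eq:super} and \eqref{eq:sub} are compatible, with equality. To reach a contradiction we deform $v$ so that both inequalities in \eqref{eq:super} become strict: subtracting a constant improves the first, and composing with a strictly concave function improves the second. The deformed function must stay positive, so $v$ has to be bounded below; this is why the lemma is confined to compact subdomains.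

\begin{lemma}\label{lem:interior}
Let $U$ be a subfunction, $v$ a positive supersolution, and $O$ a nonempty open set with $\overline O\subset\Omega$. Then $\sup_OU/v\le\max_{\partial O}U/v$.
\end{lemma}

\begin{proof}
Suppose not. Let $m=\max_{\overline O}v$ and $c=\min_{\overline O}v>0$. For $0<\tau<c/2$ put
\[
G(s)=s-\tau-\frac{\tau s^2}{2m^2},\qquad V=G(v).
\]
Then $G'(s)=1-\tau s/m^2>0$ for $s<2m$, and $|V-v|\le3\tau/2$, so $V\ge c/4$ on $\overline O$.

\emph{$V$ is a strict supersolution.} Let $\psi$ touch $V$ from below at $x_0\in O$. Then $\chi=G^{-1}(\psi)$ touches $v$ from below, and $q=D\chi(x_0)$, $Y=D^2\chi(x_0)$ satisfy $|q|\ge\Lambda v(x_0)\ge\Lambda c$ and $\langle Yq,q\rangle\le0$. At $x_0$ we have $D\psi=G'(v)q$ and $D^2\psi=G'(v)Y+G''q\otimes q$ with $G''=-\tau/m^2$. Therefore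
\[
|D\psi|\ge\Lambda G'(v)v=\Lambda\Big(V+\tau-\frac{\tau v^2}{2m^2}\Big)\ge\Lambda\Big(V+\frac\tau2\Big),\qquad\langle D^2\psi\,q,q\rangle\le-\frac\tau{m^2}|q|^4\le-\eta|q|^2,
\]
where $\eta=\tau\Lambda^2c^2/m^2>0$. Multiplying the last inequality by $G'(v)^2$ and passing to limits, we find for $x\in O$
\begin{equation}\label{eq:strict}
(p,Y)\in\overline J^{2,-}V(x)\qquad\Longrightarrow\qquad|p|\ge\Lambda\big(V(x)+\tfrac\tau2\big),\quad\langle Yp,p\rangle\le-\eta|p|^2.
\end{equation}
As $\tau\to0$, $U/V\to U/v$ uniformly on $\overline O$, since $U$ is bounded. Fix $\tau$ so small that the maximum $M$ of the usc function $U/V$ over $\overline O$ exceeds its maximum over $\partial O$. Then $M>0$, $U-MV\le0$ on $\overline O$, and equality holds somewhere, but only at points of $O$.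

\emph{Doubling the variables.} Let $(x_j,y_j)$ maximize $U(x)-MV(y)-\frac j2|x-y|^2$ over $\overline O\times\overline O$. The maximum is nonnegative, so $\frac j2|x_j-y_j|^2\le U(x_j)-MV(y_j)$; the right side is bounded, and along a subsequence $x_j,y_j\to\hat x$. From $U(x_j)\ge MV(y_j)$ and upper semicontinuity,
\[
U(\hat x)\ge\limsup U(x_j)\ge\liminf U(x_j)\ge MV(\hat x)\ge U(\hat x).
\]
Hence $\hat x\in O$ and $U(x_j)\to U(\hat x)=MV(\hat x)>0$, so for large $j$ we have $x_j,y_j\in O$ and $U(x_j)>0$. Apply Theorem \ref{thm:sums} to $f_1=U$, $f_2=-MV$, $\Psi=\frac j2|x-y|^2$. With $p_j=j(x_j-y_j)$ it gives $(p_j,X_j)\in\overline J^{2,+}U(x_j)$ and $(p_j,Y_j)\in\overline J^{2,-}(MV)(y_j)$ with $\operatorname{diag}(X_j,-Y_j)\le A+\varepsilon A^2$. Since $A$ annihilates the vectors $(\xi,\xi)$, we get $X_j\le Y_j$. By \eqref{eq:strict} applied to $(p_j/M,Y_j/M)$,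
\[
|p_j|\ge\Lambda M\big(V(y_j)+\tfrac\tau2\big)>0,\qquad\langle X_jp_j,p_j\rangle\le\langle Y_jp_j,p_j\rangle\le-M\eta|p_j|^2<0.
\]
Lemma \ref{lem:reform}(d) now forces $|p_j|\le\Lambda U(x_j)$. Thus $MV(y_j)+M\tau/2\le U(x_j)$, and in the limit $MV(\hat x)+M\tau/2\le MV(\hat x)$, a contradiction.
\end{proof}

\subsection{Geometric means of subfunctions}

At an optimal splitting $x_0=\sum\lambda_i\hat x_i$ all the functions $\log w_i$ have the same gradient, and moving all points in the same direction shows that the Hessian at $x_0$ dominates the average of their Hessians. Condition \eqref{eq:sublog} survives this averaging because it does not contain the values $w_i(\hat x_i)$, which differ from point to point.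

\begin{lemma}\label{lem:means}
Let $w_1,\dots,w_N$ be subfunctions, $\lambda_i>0$, $\sum\lambda_i=1$, $\hat x_i\in\Omega$, $x_0=\sum\lambda_i\hat x_i$. Let $W$ be positive near $x_0$, with $W(x_0)=\prod w_i(\hat x_i)^{\lambda_i}$ and $W(\sum\lambda_ix_i)\ge\prod w_i(x_i)^{\lambda_i}$ for $x_i$ near $\hat x_i$. Then \eqref{eq:sub} holds for every element of $J^{2,+}W(x_0)$.
\end{lemma}

\begin{proof}
All $w_i(\hat x_i)$ are positive and the sets $\{w_i>0\}$ are open, so $\log w_i$ is real-valued and usc near $\hat x_i$. By Lemma \ref{lem:reform}(c) it suffices to verify \eqref{eq:sublog} for $\log W$. Let $\Phi$ touch $\log W$ from above at $x_0$, put $p=D\Phi(x_0)$, $X=D^2\Phi(x_0)$, and assume $|p|>\Lambda$. For $x_i$ near $\hat x_i$,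
\[
\sum\lambda_i\log w_i(x_i)\le\log W\Big(\sum\lambda_ix_i\Big)\le\Phi\Big(\sum\lambda_ix_i\Big)=:\Psi(x_1,\dots,x_N),
\]
with equality at $(\hat x_i)$. There $D_{x_i}\Psi=\lambda_ip$ and $A=D^2\Psi=(\lambda_i\lambda_jX)_{ij}$. Theorem \ref{thm:sums} with $f_i=\lambda_i\log w_i$ gives, after division by $\lambda_i$, elements $(p,X_i)\in\overline J^{2,+}(\log w_i)(\hat x_i)$ with $\operatorname{diag}(\lambda_iX_i)\le A+\varepsilon A^2$. For $\xi=(p,\dots,p)$ we have $A\xi=(\lambda_1Xp,\dots,\lambda_NXp)$, so $\langle A\xi,\xi\rangle=\langle Xp,p\rangle$ and $|A\xi|^2\le|Xp|^2$. Since $|p|>\Lambda$, Lemma \ref{lem:reform}(d) gives $\langle X_ip,p\rangle\ge-|p|^4$ for each $i$. Hence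
\[
-|p|^4\le\sum\lambda_i\langle X_ip,p\rangle\le\langle Xp,p\rangle+\varepsilon|Xp|^2,
\]
and $\varepsilon\to0$ yields \eqref{eq:sublog}.
\end{proof}

\section{Proof of the comparison principle}\label{sec:proofA}

In this section $0\in K$, which can be arranged by a translation; thus $B_R(0)\subset\Omega$ and $\varphi=(1-|x|/R)_+$ is a log-concave subfunction. We use the following facts about a log-concave subfunction $W\not\equiv0$. Its superlevel sets $\{W\ge c\}$, $c>0$, are convex. The set $P=\{W>0\}\subset\Omega$ is open and convex, and $\log W$ is concave, hence continuous, on $P$. Consequently $W$ is continuous on $P$, and lsc on $\Omega$ because it vanishes off $P$.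

\subsection{The log-concave envelope}

\begin{lemma}\label{lem:envelope}
Let $w\in C(\overline\Omega)$ be a subfunction with $w\le1$. For $x\in\overline\Omega$ put
\[
W(x)=\max\Big\{\prod_{i=1}^{n+2}w(x_i)^{\lambda_i}:\ x_i\in\overline\Omega,\ \lambda_i\ge0,\ \sum\lambda_i=1,\ \sum\lambda_ix_i=x\Big\},\qquad0^0:=1.
\]
Then $W$ is a log-concave subfunction with $w\le W\le1$.
\end{lemma}

\begin{proof}
\emph{Existence of the maximum and upper semicontinuity.} The function $(s,\lambda)\mapsto s^\lambda$ on $[0,1]^2$ is continuous off $(0,0)$ and takes its largest value $1$ at $(0,0)$, so it is usc. Hence the product is a usc function of the configuration $(x_i,\lambda_i)$. The configurations admissible for $x$ form a compact set containing the one with all $x_i=x$; so the maximum exists and $w\le W\le1$. If $x^k\to x$, maximizing configurations for $x^k$ converge along a subsequence realizing $\limsup W(x^k)$ to a configuration admissible for $x$; so $W$ is usc.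

\emph{The positivity set $P$.} Let $x\in P$, take a maximizing configuration, and discard the indices with weight zero. The remaining points $\hat x_1,\dots,\hat x_N$ lie in the open set $\{w>0\}\subset\Omega$. So $x\in\Omega$ by convexity, which shows $W=0$ on $\partial\Omega$; and moving $\hat x_1$ within $\{w>0\}$ shows that a neighborhood of $x$ lies in $P$.

\emph{The subsolution property.} With the same points and weights, $W(\sum\lambda_ix_i)\ge\prod w(x_i)^{\lambda_i}$ for all $x_i\in\overline\Omega$ by definition, with equality at $(\hat x_i)$. Lemma \ref{lem:means} gives \eqref{eq:sub} at $x$.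

\emph{Log-concavity.} Let $S=\{(\xi,\log w(\xi)):\ w(\xi)>0\}\subset\mathbb R^{n+1}$. For $x\in P$ the point $(x,\log W(x))$ lies in the convex hull of $S$. So for $x,\tilde x\in P$ and $0<\lambda<1$ the point $\big(\lambda x+(1-\lambda)\tilde x,\ \lambda\log W(x)+(1-\lambda)\log W(\tilde x)\big)$ lies in this hull, and by Carath\'eodory's theorem it is a convex combination of $n+2$ points of $S$. These form a configuration admissible for $\lambda x+(1-\lambda)\tilde x$ with product $W(x)^\lambda W(\tilde x)^{1-\lambda}$. If $x$ or $\tilde x$ is not in $P$, the inequality is trivial.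
\end{proof}

\subsection{Averaging with the cone}

From now on $W$ is a log-concave subfunction with $\varphi\le W\le1$, and $P=\{W>0\}\supset B_R(0)$. By Lemma \ref{lem:upper}, $W\le\Lambda d$. For $0<t<1$ and $x\in\overline\Omega$ put
\[
U_t(x)=\max\big\{W(x')^t\varphi(x'')^{1-t}:\ x'\in\overline\Omega,\ x''\in\overline B_R(0),\ tx'+(1-t)x''=x\big\},
\]
with $U_t(x)=0$ if there is no such pair.

\begin{lemma}\label{lem:average}
$U_t$ is a log-concave subfunction, and $\{U_t>0\}=Q:=tP+(1-t)B_R(0)$.
\end{lemma}

\begin{proof}
The product is usc on the compact set $\overline\Omega\times\overline B_R(0)$, so the maximum exists. If $x^k\to x$ and $U_t(x^k)>0$, maximizing pairs converge along a subsequence realizing $\limsup U_t(x^k)$ to a pair admissible for $x$; so $U_t$ is usc. The product is positive exactly when $x'\in P$ and $x''\in B_R(0)$, so $\{U_t>0\}=Q$, an open subset of $\Omega$ by convexity. At $x\in Q$, Lemma \ref{lem:means} applies to a maximizing pair with $N=2$, $w_1=W$, $w_2=\varphi$. Finally, if $(x',x'')$ and $(\tilde x',\tilde x'')$ are maximizing pairs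 for $x,\tilde x\in Q$, then $(\lambda x'+(1-\lambda)\tilde x',\lambda x''+(1-\lambda)\tilde x'')$ is admissible for $\lambda x+(1-\lambda)\tilde x$, and the log-concavity of $W$ and $\varphi$ bounds its product from below by $U_t(x)^\lambda U_t(\tilde x)^{1-\lambda}$.
\end{proof}

\subsection{Rigidity at a conical boundary point}

The next lemma identifies the boundary points at which $W$ can be touched by a cone along the normal, provided the supporting hyperplane is also tangent to $B_R(0)$.

\begin{lemma}\label{lem:rigidity}
Let $\nu$ be a unit vector with $\Omega\subset\{x:\ \nu\cdot x>-R\}$, and let $y'\in\partial\Omega$ with $\nu\cdot y'=-R$. Suppose there are $a,\rho_0>0$ such that $y'+\rho\nu\in\Omega$ and $W(y'+\rho\nu)=a\rho$ for $0<\rho<\rho_0$, and $W(x)\le a|x-y'|$ in $B_{\rho_0}(y')\cap\Omega$. Then $a=\Lambda$ and $y'+R\nu\in K$.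
\end{lemma}

\begin{proof}
\emph{The slope.} Fix $0<\rho<\min\{\rho_0,R\}$ and put $x^*=y'+\rho\nu$. From $W\le\Lambda d$ we get $a\rho\le\Lambda\rho$. For the reverse inequality consider the convex set $L=\{W\ge a\rho\}\ni x^*$. It does not meet $B_\rho(y')$, where $W\le a|x-y'|<a\rho$. If $x\in L$ had $\nu\cdot(x-x^*)<0$, then for small $s>0$ the point $x^*+s(x-x^*)\in L$ would satisfy
\[
|x^*+s(x-x^*)-y'|^2=\rho^2+2s\rho\,\nu\cdot(x-x^*)+s^2|x-x^*|^2<\rho^2,
\]
which is impossible. For $0<h<\rho$ the point $x=-(R-h)\nu\in B_R(0)$ has $\nu\cdot(x-x^*)=h-\rho<0$, so $x\notin L$ and $\Lambda h=\varphi(x)\le W(x)<a\rho$. Letting $h\to\rho$ gives $\Lambda\le a$.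

\emph{The position.} Let $0<r<R$. At the points $y'+\rho\nu$ with $\rho<\min\{\rho_0,r\}$ the slope $W/|\cdot-y'|$ equals $\Lambda>\Lambda^2r$. Corollary \ref{cor:slope} gives $x_r\in\Omega$ with $|x_r-y'|=r$ and $\Lambda r\le W(x_r)\le\Lambda d(x_r)$. So $B_r(x_r)\subset\Omega$, and \eqref{eq:halfspace} gives $\nu\cdot(x_r-y')\ge r=|x_r-y'|$, that is, $x_r=y'+r\nu$. Thus $y'+r\nu\in\Omega$ and $d(y'+r\nu)\ge r$ for all $r<R$. By continuity $y'+R\nu\in\overline\Omega$ and $d(y'+R\nu)\ge R$.
\end{proof}

\subsection{The boundary argument}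

\begin{proposition}\label{prop:main}
Let $v$ be a positive supersolution with $v=1$ on $K$. Then $U_t\le v$ in $\Omega$ for every $t\in(0,1)$.
\end{proposition}

\begin{proof}
Fix $t$, write $U=U_t$, and let $\theta=\sup_\Omega U/v\in(0,\infty]$. We show $\theta\le1$.

\medskip
\emph{Step 1: $\theta<\infty$.} Both $U$ and $v$ may vanish on $\partial\Omega$, so we need a common scale; it is the depth of a point in a suitable ball. Let $x\in Q$ with maximizing pair $x'\in P$, $x''\in B_R(0)$, and put
\[
\sigma=R-|x''|,\qquad\delta=t\,d(x')+(1-t)\sigma,\qquad c=tx',\qquad r=t\,d(x')+(1-t)R.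
\]
Then $(1-t)R\le r\le R$. By \eqref{eq:balls}, $B_r(c)=tB_{d(x')}(x')+(1-t)B_R(0)\subset\Omega$, and $|x-c|=(1-t)|x''|=r-\delta$. Hence $B_\delta(x)\subset B_r(c)$ and $d(x)\ge\delta$. Let $b>0$ be the minimum of $v$ on the compact set $\{d\ge(1-t)R\}\subset\Omega$, which contains $c$. Lemma \ref{lem:lower}(a) in $B_r(c)$ gives
\begin{equation}\label{eq:vlower}
v(x)\ge v(c)\,\delta/r\ge b\,\delta/R.
\end{equation}
Put $a(x)=W(x')/d(x')\in(0,\Lambda]$. Since $\varphi(x'')=\Lambda\sigma$, the inequality between the means gives
\begin{equation}\label{eq:Uupper}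
U(x)=a(x)^t\Lambda^{1-t}\,d(x')^t\sigma^{1-t}\le a(x)^t\Lambda^{1-t}\,\delta.
\end{equation}
Dividing, $U(x)/v(x)\le Ra(x)^t\Lambda^{1-t}/b\le1/b$. Off $Q$ the ratio is $0$, so $\theta\le1/b$.

\medskip
\emph{Step 2: the limit configuration.} For $0<\epsilon<R$ the set $O_\epsilon=\{d>\epsilon\}$ is open and nonempty, $\overline{O_\epsilon}\subset\Omega$, $\partial O_\epsilon\subset\{d=\epsilon\}$, and $\sup_{O_\epsilon}U/v\to\theta$ as $\epsilon\to0$. By Lemma \ref{lem:interior} there are $x_k\in\Omega$ with $d(x_k)\to0$ and $\theta_k:=U(x_k)/v(x_k)\to\theta$; since $\theta>0$, we may assume $x_k\in Q$. Let $x_k',x_k'',\sigma_k,\delta_k,c_k,r_k$ and $a_k=a(x_k)$ be as in Step 1. From $\delta_k\le d(x_k)\to0$ we get $d(x_k')\to0$ and $|x_k''|\to R$. For large $k$ put $n_k=-x_k''/|x_k''|$. Along a subsequence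
\[
x_k'\to y'\in\partial\Omega,\quad n_k\to\nu,\quad x_k''\to y''=-R\nu,\quad x_k\to y=ty'+(1-t)y''\in\partial\Omega,\quad a_k\to a.
\]
By Step 1, $\theta_k\le Ra_k^t\Lambda^{1-t}/b$, so $a>0$. Let $\mu$ be a unit vector with $\mu\cdot x>\mu\cdot y$ in $\Omega$. The points $y',y''\in\overline\Omega$ satisfy $\mu\cdot y',\mu\cdot y''\ge\mu\cdot y$, and $y$ is a convex combination of them with positive weights, so all three numbers are equal. By \eqref{eq:halfspace} for $B_R(0)$, $0\ge\mu\cdot y''+R=R(1-\mu\cdot\nu)$, so $\mu=\nu$. Thus
\begin{equation}\label{eq:support}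
\Omega\subset\{x:\ \nu\cdot x>-R\},\qquad\nu\cdot y'=-R.
\end{equation}

\medskip
\emph{Step 3: a linear bound for $U$ on the normal at $y$.} The points $x_k$ need not lie on the normal at $y$, so we use the radius of $B_{r_k}(c_k)$ through $x_k$ instead. Let $0<s\le(1-t)R$ and let $\xi_k=c_k-(r_k-s)n_k$ be the point at depth $s$ on this radius. Since $0<s\le r_k$, we have $B_s(\xi_k)\subset B_{r_k}(c_k)\subset\Omega$. Since $x_k=c_k+(1-t)x_k''=c_k-(r_k-\delta_k)n_k$, we have $|x_k-\xi_k|=s-\delta_k$ as soon as $\delta_k<s$. Lemma \ref{lem:lower}(a) in $B_s(\xi_k)$ gives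
\begin{equation}\label{eq:vdepth}
v(x_k)\ge v(\xi_k)\,\delta_k/s.
\end{equation}
Moreover $\xi_k\to ty'-(1-t)R\nu+s\nu=y+s\nu$, and $d(\xi_k)\ge s$ shows that $y+s\nu\in\Omega$. Combining \eqref{eq:Uupper}, \eqref{eq:vdepth} and $v\ge U/\theta$,
\[
a_k^t\Lambda^{1-t}\delta_k\ge U(x_k)=\theta_kv(x_k)\ge\frac{\theta_k}\theta\,U(\xi_k)\,\frac{\delta_k}s.
\]
Divide by $\delta_k$ and let $k\to\infty$. Since $U$ is lsc in $\Omega$ and $0<\theta<\infty$,
\begin{equation}\label{eq:key}
U(y+s\nu)\le a^t\Lambda^{1-t}s\qquad\text{for }0<s\le(1-t)R.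
\end{equation}

\medskip
\emph{Step 4: $W$ lies below a cone at $y'$ and touches it along the normal.} Put $\kappa=t/(1-t)$ and let
\[
0<\rho<\rho_0:=\min\Big\{aR^2,\ \frac R2,\ (1-t)R,\ \frac{tR}{2\kappa^2}\Big\}.
\]

(i) \emph{Some $x\in\Omega$ has $|x-y'|=\rho$ and $W(x)\ge a\rho$.} Choose $y_k'\in\partial\Omega$ with $|x_k'-y_k'|=d(x_k')$; then $y_k'\to y'$ and $a_k=W(x_k')/|x_k'-y_k'|$. Since $\Lambda^2\rho<a$, for large $k$ we have $d(x_k')<\rho$ and $a_k>\Lambda^2\rho$, and Corollary \ref{cor:slope} gives $z_k\in\Omega$ with $|z_k-y_k'|=\rho$ and $W(z_k)\ge a_k\rho$. A limit point $x$ of $(z_k)$ has $|x-y'|=\rho$ and, by upper semicontinuity, $W(x)\ge a\rho>0$; so $x\in P\subset\Omega$.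

(ii) \emph{If $x\in\Omega$, $|x-y'|=\rho$ and $W(x)\ge a\rho$, then $x=y'+\rho\nu$ and $W(x)=a\rho$.} Write $x=y'+\omega+h\nu$ with $\omega\perp\nu$ and $h^2+|\omega|^2=\rho^2$; by \eqref{eq:support}, $h>0$. Put $x''=-(R-\rho)\nu-\kappa\omega$. Since $t\omega=(1-t)\kappa\omega$ and $y=ty'-(1-t)R\nu$,
\[
tx+(1-t)x''=y+s\nu,\qquad s=th+(1-t)\rho\in(0,\rho]\subset(0,(1-t)R].
\]
From $\sqrt{\alpha^2+\beta^2}\le\alpha+\beta^2/(2\alpha)$ and $R-\rho\ge R/2$ we get $|x''|\le R-\rho+\kappa^2|\omega|^2/R$. Put $\gamma=\kappa^2|\omega|^2/(R\rho)$. Then $\gamma\le\kappa^2\rho/R<t/2<1$, so $x''\in B_R(0)$ and $\varphi(x'')\ge\Lambda\rho(1-\gamma)$. The pair $(x,x'')$ is admissible for $y+s\nu$, so \eqref{eq:key} and $(1-\gamma)^{1-t}\ge1-\gamma$ give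
\[
a^t\Lambda^{1-t}s\ge W(x)^t\varphi(x'')^{1-t}\ge(a\rho)^t(\Lambda\rho)^{1-t}(1-\gamma)^{1-t}\ge a^t\Lambda^{1-t}\rho\,(1-\gamma).
\]
Hence $t(\rho-h)=\rho-s\le\rho\gamma=\kappa^2|\omega|^2/R$. On the other hand $\rho-h=|\omega|^2/(\rho+h)\ge|\omega|^2/(2\rho)$. If $\omega\ne0$, these inequalities give $\rho\ge tR/(2\kappa^2)$, contrary to the choice of $\rho$. So $\omega=0$, $h=s=\rho$, $\varphi(x'')=\Lambda\rho$, and the first inequality of the display reads $W(x)^t\le(a\rho)^t$.

By (i) and (ii), $y'+\rho\nu\in\Omega$ and $W(y'+\rho\nu)=a\rho$ for $0<\rho<\rho_0$; by (ii), $W(x)\le a|x-y'|$ in $B_{\rho_0}(y')\cap\Omega$.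

\medskip
\emph{Step 5: conclusion.} By \eqref{eq:support} and Step 4, Lemma \ref{lem:rigidity} applies: $a=\Lambda$ and $y'+R\nu\in K$. Since $K$ is convex and contains $0$, it contains
\[
t(y'+R\nu)=y+(1-t)R\nu+tR\nu=y+R\nu.
\]
So $y$ is the end of a radius of the largest ball $B_R(y+R\nu)$, whose center has $v=1$. Lemma \ref{lem:lower}(a) in this ball gives $v(y+s\nu)\ge1-(R-s)/R=\Lambda s$ for $s=(1-t)R$. By \eqref{eq:vdepth} and the continuity of $v$, $\liminf v(x_k)/\delta_k\ge v(y+s\nu)/s\ge\Lambda$. By \eqref{eq:Uupper}, $\limsup U(x_k)/\delta_k\le a^t\Lambda^{1-t}=\Lambda$. Hence $\theta=\lim U(x_k)/v(x_k)\le1$.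
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:comparison}]
By Lemma \ref{lem:constant}, $v$ equals a constant $v_K>0$ on $K$. Dividing $u$ by $\max u>0$ and $v$ by $v_K$, we may assume $\max u=v_K=1$ and must show $u\le\hat u\le v$. Let $0\in K$. The function $w=\max(u,\varphi)\in C(\overline\Omega)$ is a subfunction with $w\le1$. Let $W$ be its envelope from Lemma \ref{lem:envelope}, a log-concave subfunction with $\varphi\le w\le W\le1$, and let $P=\{W>0\}$. If $x\in P$, then $x/t\in P$ for $t<1$ close to $1$, and the pair $(x/t,0)$ is admissible for $x$. Proposition \ref{prop:main} gives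
\[
v(x)\ge U_t(x)\ge W(x/t)^t\varphi(0)^{1-t}=W(x/t)^t\longrightarrow W(x)\qquad(t\to1),
\]
by the continuity of $W$ on $P$. Off $P$ we have $W=0<v$. So $W\le v$ in $\Omega$. Since $W$ is a log-concave majorant of $u$, we conclude $u\le\hat u\le W\le v$.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
Lemmas \ref{lem:interior} and \ref{lem:means} use neither the shape of $\Omega$ nor the value of $\Lambda$. The value $\Lambda=1/R$ enters in the subsolution property of $\varphi$ at its vertex, in Lemmas \ref{lem:constant} and \ref{lem:rigidity}, and in the numerical bounds of Proposition \ref{prop:main}. The condition $u=0$ on $\partial\Omega$ enters through Lemma \ref{lem:upper} and cannot be dropped: $u\equiv1$ is a subsolution, since its superjets have $p=0$, and in the ball it does not lie below $v=\varphi$. Convexity keeps the averages inside $\Omega$, makes $K$ convex, and supplies the supporting hyperplanes. In the union of two balls of radius $R$ with disjoint closures, which is neither convex nor connected, the two cones of Example \ref{ex:ball} may be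 given different heights, so Lemma \ref{lem:constant} and uniqueness both fail there.
\end{remark}

\section{Log-concavity, uniqueness and extremality}\label{sec:proofB}

\begin{proof}[Proof of Theorem \ref{thm:eigen}]
Let $u$ be an eigenfunction with $\max u=1$. It is both a subfunction and a positive supersolution. By Lemma \ref{lem:upper}, $u\le\Lambda d$, so $d\ge R$ at every point of the nonempty set $\{u=1\}$, and this set is contained in $K$. By Lemma \ref{lem:constant}, $u$ is constant on $K$. Hence $u=1$ on $K$ and $\{u=1\}=K$.

Theorem \ref{thm:comparison} with $u$ in both roles gives $u\le\hat u\le u$. So $u=\hat u$ is log-concave, and since $u>0$, the function $\log u$ is concave in $\Omega$.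

If $u_1,u_2$ are eigenfunctions with maximum $1$, both equal $1$ on $K$, and Theorem \ref{thm:comparison} applied twice gives $u_1\le u_2\le u_1$.

Let $\tilde u\in C(\overline\Omega)$ be a nonnegative subsolution with zero boundary values and $\max\tilde u\le1$. If $\tilde u\not\equiv0$, Theorem \ref{thm:comparison} with $v=u$ gives $\tilde u\le(\max\tilde u)\,u\le u$; if $\tilde u\equiv0$ there is nothing to prove. Let $\tilde v\in C(\overline\Omega)$ be a supersolution that is positive in $\Omega$ and equal to $1$ on $K$. Then $\tilde v\ge0$ on $\partial\Omega$ by continuity, and Theorem \ref{thm:comparison} gives $u\le\tilde v$. Since $u$ itself belongs to both classes, it is the largest element of the first and the smallest of the second.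
\end{proof}

\section{Narrow cones and the failure of power concavity}\label{sec:proofC}

If $u^\alpha$ is concave and $u$ vanishes at a boundary point, then along a segment starting there $u$ decays no faster than the power $1/\alpha$ of the distance. At the apex of a narrow cone every point is much closer to the lateral boundary than to the apex, and Lemma \ref{lem:upper} turns this into faster decay. This is also the reason why, in Section \ref{sec:proofA}, no lower bound of the form $v\ge c\,d$ could be used near corners of $\Omega$.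

\begin{proof}[Proof of Theorem \ref{thm:powers}]
Choose $\beta\in(0,\pi/2)$ with $\sin\beta<2^{-1/\alpha}$ and a unit vector $e$, and let
\[
\Omega=\{x:\ x\cdot e>|x|\cos\beta,\ x\cdot e<1\},
\]
a truncated circular cone with apex $0$. It is open; it is convex because $x\cdot e-|x|\cos\beta$ is concave; it is bounded because $|x|<1/\cos\beta$ in $\Omega$; and it contains $se$ for $0<s<1$. An eigenfunction exists by the result recalled in Section \ref{sec:intro}, and it is unique up to a factor, which does not affect the concavity of $u^\alpha$. Let $\max u=1$.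

\emph{A nearby boundary point.} Let $x\in\Omega$ and write $x=|x|(\cos\vartheta\,e+\sin\vartheta\,f)$ with $0\le\vartheta<\beta$ and a unit vector $f\perp e$; such an $f$ exists because $n\ge2$. Let $\ell=\cos\beta\,e+\sin\beta\,f$ and let $y=(x\cdot\ell)\ell$ be the projection of $x$ on the lateral ray spanned by $\ell$. Then
\[
|y|=|x|\cos(\beta-\vartheta)\le|x|,\qquad|x-y|=|x|\sin(\beta-\vartheta)\le|x|\sin\beta,
\]
and $y\cdot e=|y|\cos\beta\le|x|\cos\vartheta=x\cdot e<1$. The equality $y\cdot e=|y|\cos\beta$ shows $y\notin\Omega$. For small $\epsilon>0$ we have $(y+\epsilon e)\cdot e=|y|\cos\beta+\epsilon>|y+\epsilon e|\cos\beta$ and $(y+\epsilon e)\cdot e<1$, so $y+\epsilon e\in\Omega$. Hence $y\in\partial\Omega$.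

\emph{Decay at the apex.} Let $M(r)=\max_{\overline\Omega\cap\overline B_r(0)}u>0$ and $0<r\le2R$. If $x\in\Omega$ and $|x|\le r/2$, then $\overline B_{r/2}(y)\subset\overline B_r(0)$ and $|x-y|\le\frac r2\sin\beta<\frac r2$. Lemma \ref{lem:upper} with $\rho=r/2$ and $m=g=M(r)$ gives, since $2/r\ge\Lambda$,
\[
u(x)\le\frac{2M(r)}r\,|x-y|\le M(r)\sin\beta.
\]
So $M(r/2)\le M(r)\sin\beta$. Fix $s_0\in(0,\min\{1,2R\})$. Iterating and using $M(s_0)\le1$, we get $u(2^{-j}s_0e)\le(\sin\beta)^j$ for all $j\ge0$.

\emph{Conclusion.} If $u^\alpha$ were concave in $\Omega$, it would be concave on $\overline\Omega$ by continuity, and $u(0)=0$ would give $u(2^{-j}s_0e)^\alpha\ge2^{-j}u(s_0e)^\alpha$. Then $0<u(s_0e)\le(2^{1/\alpha}\sin\beta)^j$ for all $j$, which is false for large $j$ because $2^{1/\alpha}\sin\beta<1$.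
\end{proof}

\begin{thebibliography}{9}

\bibitem{concavity}
\emph{Concavity maximum principle for viscosity solutions of singular equations},
doi:10.1007/s00030-010-0071-4,
\texttt{http://link.springer.com/content/pdf/10.1007/s00030-010-0071-4.pdf}.

\bibitem{CIL}
Crandall, Ishii and Lions, \emph{User's guide}.

\end{thebibliography}
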